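# Continuous approximate solution of real equations of odd degree

## Degree at most five: two functions suffice

A real polynomial of odd degree has a real root. Can we choose one, at least approximately, so that the choice depends continuously on the coefficients? If one continuous recipe cannot serve all polynomials, how many recipes are needed, each on its own open set of polynomials?

Throughout, degrees are odd. For an odd $d\ge 1$ and $a=(a_1,\dots,a_d)\in\mathbb R^d$ let
$$F_a(x)=x^d+a_1x^{d-1}+\cdots+a_{d-1}x+a_d .$$
We identify a monic real polynomial of degree $d$ with its coefficient vector $a$. For $T>0$ let $B_T^d\subset\mathbb R^d$ be the set of $a$ such that all complex roots of $F_a$ satisfy $|z|\le T$.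

**Definition.** For $\varepsilon>0$, $G(d,\varepsilon,T)$ is the minimal number $g$ such that there are open sets $U_1,\dots,U_g$ covering $B_T^d$ and continuous functions $\varphi_i:U_i\to\mathbb R$ with this property: for every $a\in U_i$, the value $\varphi_i(a)$ lies within distance $\varepsilon$ of some real root of $F_a$.

A solution with precision $\varepsilon$ is also a solution with any larger precision, so $G(d,\varepsilon,T)$ does not decrease as $\varepsilon$ decreases. Rescaling $x$ by $\lambda>0$ (that is, $a_i\mapsto\lambda^i a_i$) multiplies all roots by $\lambda$, so $G(d,\lambda\varepsilon,\lambda T)=G(d,\varepsilon,T)$. This is why the limit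
$$G(d)=\lim_{\varepsilon\to+0}G(d,\varepsilon,T)$$
does not depend on $T$; that it exists is part of the given data of the problem.

In degree 1 we have $F_a(x)=x+a_1$, the root $-a_1$ is continuous, and $G(1)=1$. We now treat degrees 3 and 5. The tool is the median of the real parts of the roots. I set it up for an arbitrary odd degree $D$, because it is needed again later.

We use this textbook fact: the roots of a monic polynomial, as an unordered tuple with multiplicities, depend continuously on the coefficients. So if $b$ is close to $a$, the roots of $F_a$ and $F_b$ can be matched so that matched roots are close. Consequently $B_T^D$ is closed. It is also bounded, since Vieta's formulas give $|a_i|\le\binom Di T^i$ on it. Hence $B_T^D$ is compact.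

**Definition.** For $a\in\mathbb R^D$, $D$ odd, let $r_1\le\dots\le r_D$ be the real parts of the complex roots of $F_a$, counted with multiplicity. The *median* is $t(a)=r_{(D+1)/2}$.

For example, $(x+2)(x^2+1)$ has real parts $-2,0,0$ and median $0$. The median need not be near a real root: here the only real root is $-2$.

**Lemma 1.** The function $t:\mathbb R^D\to\mathbb R$ is continuous. If $a\in B_T^D$, then $|t(a)|\le T$. At most $(D-1)/2$ roots of $F_a$ have real part strictly less than $t(a)$, and at most $(D-1)/2$ have real part strictly greater.

*Proof.* Let two real $D$-tuples be matched so that matched entries differ by at most $\eta$. If $r_{(n)}$ and $s_{(n)}$ are their $n$-th smallest entries, then at least $n$ entries of the first tuple are $\le r_{(n)}$. So at least $n$ entries of the second are $\le r_{(n)}+\eta$, that is, $s_{(n)}\le r_{(n)}+\eta$. By symmetry $|r_{(n)}-s_{(n)}|\le\eta$. With continuity of the roots this gives continuity of $t$. The bound $|t(a)|\le T$ is clear, since $t(a)$ is the real part of a root. Finally, a real part $r_i<r_{(D+1)/2}$ has $i\le(D-1)/2$, and likewise on the other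 side. $\square$

**Splitting $B_T^D$.** Fix $\varepsilon,T>0$ and write $B=B_T^D$. Let
$$U_0=\{a\in\mathbb R^D:\ \exists\,y,y'\in(t(a)-\varepsilon,t(a)+\varepsilon)\text{ with }F_a(y)<0<F_a(y')\},\qquad \varphi_0=t. \tag{1}$$
The set $U_0$ is open, because the same $y,y'$ serve all nearby $b$ by continuity of $t$ and of the values $F_b(y),F_b(y')$. For $a\in U_0$ there is a real root between $y$ and $y'$, hence within $\varepsilon$ of $t(a)$. So one function, the median itself, handles all of $U_0$. If $a\in B\setminus U_0$, then $F_a$ is everywhere $\ge0$ or everywhere $\le 0$ on the interval in (1). So $B\setminus U_0=K^+\cup K^-$, where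
$$K^\pm=\{a\in B:\ \pm F_a(t(a)+u)\ge0\ \text{ for all }|u|<\varepsilon\}. \tag{2}$$
For each fixed $u$ the condition in (2) is closed, so $K^\pm$ are closed subsets of $B$, hence compact. They are disjoint, because $F_a$ cannot vanish on an interval.

**The involution.** For monic $F$ of odd degree put $F^*(x)=-F(-x)$. This is monic of the same degree, and its roots are the negatives of the roots of $F$. On coefficients it is $a_i\mapsto(-1)^ia_i$, a Euclidean isometry $b\mapsto b^*$. It preserves $B$, and $t(b^*)=-t(b)$. Since $F_{a^*}(t(a^*)+u)=-F_a(t(a)-u)$, it interchanges $K^+$ and $K^-$. So every statement about the left of the median on $K^+$ has a mirror image about the right of the median on $K^-$.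

**Lemma 2.** Let $a\in K^+$, and let $y_1<\dots<y_k$ be the real roots of $F_a$ of odd multiplicity in $(-\infty,t(a))$. Then all $y_i$ lie in $[-T,t(a)-\varepsilon]$, the number $k$ is odd, and $k\le(D-1)/2$.

*Proof.* A real polynomial changes sign exactly at its real roots of odd multiplicity. Since $F_a\ge0$ on $(t(a)-\varepsilon,t(a)+\varepsilon)$, none of these lies there, so $y_i\le t(a)-\varepsilon$. Also $y_i\ge-T$ because $a\in B$. As $D$ is odd, $F_a<0$ near $-\infty$, while $F_a>0$ on $(t(a)-\varepsilon,t(a))$ off its roots. So the number $k$ of sign changes in between is odd. The $y_i$ are roots with real part less than $t(a)$, so $k\le(D-1)/2$ by Lemma 1. $\square$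

**Proposition 1.** For all $\varepsilon,T>0$: $G(3,\varepsilon,T)\le2$ and $G(5,\varepsilon,T)\le 2$.

*Proof.* Let $D\in\{3,5\}$. On $K^+$, Lemma 2 says that $k$ is odd and $k\le2$, so $k=1$. There is exactly one sign change $y(a)$ to the left of $t(a)$, and $y(a)\le t(a)-\varepsilon$.

*The function $y$ is continuous on $K^+$.* Let $a\in K^+$ and $0<\eta<\varepsilon/2$. Choose $e\in(y(a)-\eta,y(a))$ and $e'\in(y(a),y(a)+\eta)$ with $F_a(e)<0<F_a(e')$. If $b\in K^+$ is close enough to $a$, then $F_b(e)<0<F_b(e')$ and $|t(b)-t(a)|<\varepsilon/2$. The latter gives $e'<t(a)-\varepsilon+\eta<t(a)-\varepsilon/2<t(b)$. So $F_b$ has a root of odd multiplicity in $(e,e')$, to the left of $t(b)$. It must be $y(b)$, hence $|y(b)-y(a)|<\eta$.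

*One function for both sides.* On $K^-$ put $y(a)=-y(a^*)$, a root of odd multiplicity to the right of $t(a)$. As $K^\pm$ are disjoint and closed, $y$ is continuous on the closed set $K=K^+\cup K^-$. By Tietze's theorem it extends to a continuous $Y:\mathbb R^D\to\mathbb R$.

*An open set around $K$.* Let $a\in K$. Since $F_a$ changes sign at $y(a)$, there are $e<e'$ within $\varepsilon/2$ of $y(a)$ where $F_a$ has opposite signs. For all $b$ near $a$, $F_b$ still has opposite signs at $e,e'$ and $|Y(b)-Y(a)|<\varepsilon/2$. So $Y(b)$ is within $\varepsilon$ of a real root of $F_b$. Hence the interior $U_1$ of the set of $b$ with this last property contains $K$. The pairs $(U_0,t)$ and $(U_1,Y)$ solve the problem. $\square$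

## One function is not enough for cubics

Two functions are really needed in degree 3, and this can be seen by hand.

**Proposition 2.** $G(3,\varepsilon,3)\ge2$ for $0<\varepsilon<\sqrt3/2$. Hence $G(3)=2$.

*Proof.* Consider the path $x^3-3x+s$, $-3\le s\le3$. If $|z|\ge 3$, then $|z|^3\ge9|z|>3|z|+3$, so all roots have modulus less than $3$ and the path lies in $B_3^3$. Suppose one continuous $\varphi$ worked on all of $B_3^3$; write $\varphi(s)$ along the path. The real roots satisfy $s=x(3-x^2)$.

For $s\in[0,3]$ this forces $x\le-\sqrt3$ or $0\le x\le\sqrt3$. So $\varphi(s)\in(-\infty,-\sqrt3+\varepsilon]\cup[-\varepsilon,\sqrt3+\varepsilon]$, and these two sets are disjoint closed sets since $2\varepsilon<\sqrt3$. At $s=3$ there is no root in $[0,\sqrt3]$, because the maximum of $3x-x^3$ there is $2$. So $\varphi(3)$ lies in the first set. The interval $[0,3]$ is connected, so $\varphi(0)\le-\sqrt3+\varepsilon<0$. The mirror argument on $[-3,0]$ gives $\varphi(0)\ge\sqrt3-\varepsilon>0$, a contradiction. With Proposition 1, $G(3)=2$. $\square$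

## What changes when several roots lie to the left of the median

For general odd $D$, everything before Proposition 1 stays true: the median handles $U_0$, and on $K^+$ there is an odd number $k$ of sign changes to the left of $t(a)$. But $k$ need no longer be $1$, and it varies with $a$. There is no distinguished root to follow. What remains is a bound on $k$, and parity improves it.

**Parity count.** Suppose $d$ is odd and $D\le2d+3$. Then Lemma 2 gives $k\le(D-1)/2\le d+1$. As $k$ is odd and $d+1$ is even,
$$k\le d. \tag{3}$$

So on $K^+$ the sign pattern of $F_a$ to the left of $t(a)$ is that of a polynomial of degree $d$, and on $K^-$ the same holds to the right. If we can pass continuously from $F_a$ to such a polynomial, the $G(d)$ functions that solve degree $d$ will do the rest. This is what we shall prove.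

**Theorem 1.** Let $d,D$ be odd positive integers with $D\le2d+3$. For every $T>0$ there is $T'=T'(d,T)$ such that for all $\varepsilon>0$
$$G(D,2\varepsilon,T)\le G(d,\varepsilon,T')+1. \tag{4}$$
Hence $G(D)\le G(d)+1$.

The problem treated here, whose source is "Topological Complexity And Schwarz Genus Of General Real Polynomial Equation" (http://www.pdmi.ras.ru/~arnsem/papers/rtc5.pdf), asks to prove or disprove Conjecture 1: *for any odd $d$, $G(d+2)\le G(d)+1$.* Since $d+2\le2d+3$, Theorem 1 proves it. The problem also gives these facts:

(i) $G(2d+1)\ge G(d)+1$ for every odd $d$; hence $G(d)\ge m$ whenever $d\in[2^m-1,2^{m+1}-2]$.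

(ii) $G(5)=2$, and $G(d)\le(d+1)/2$ for every odd $d$.

Theorem 1 uses neither of them. The lower bound (i), which we quote and do not prove, enters only the next statement.

**Theorem 2.** $G(d)=\lfloor\log_2(d+1)\rfloor$ for every odd $d$; that is, $G(d)=m$ for all odd $d\in[2^m-1,2^{m+1}-2]$.

Let us make "pass continuously to degree $d$" precise.

**Definition.** A monic real polynomial $q$ *$\varepsilon$-shadows* $F$ if every real root of $q$ is at distance $<\varepsilon$ from a real root of $F$.

The condition is one-sided. For instance, $(x+5)(x^2+1)$ $\varepsilon$-shadows $(x+5)(x+3)(x+2)$ for every $\varepsilon>0$, although the roots $-3,-2$ leave no trace in it.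

**Lemma 3.** Suppose that $N\subset\mathbb R^D$ is an open set containing $K^+\cup K^-$, and $q:N\to B_{T'}^d$ is a continuous map such that $q(b)$ $\varepsilon$-shadows $F_b$ for every $b\in N$. Then $G(D,2\varepsilon,T)\le G(d,\varepsilon,T')+1$.

*Proof.* Let $g=G(d,\varepsilon,T')$ be realized by open sets $U_1,\dots,U_g$ covering $B_{T'}^d$ and functions $\varphi_1,\dots,\varphi_g$. Put $U_i'=q^{-1}(U_i)$ and $\varphi_i'=\varphi_i\circ q$. The $U_i'$ are open and cover $N\supset B\setminus U_0$, so $U_0,U_1',\dots,U_g'$ cover $B$. For $b\in U_i'$ the number $\varphi_i(q(b))$ is within $\varepsilon$ of a real root of $q(b)$, which is within $\varepsilon$ of a real root of $F_b$. So $\varphi_i'(b)$ is within $2\varepsilon$ of a real root of $F_b$. On $U_0$ use $\varphi_0=t$. $\square$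

**The natural candidate.** For $a\in K^+$ with sign changes $y_1<\dots<y_k$ to the left of $t(a)$, (3) allows us to put
$$p_a(x)=\prod_{i=1}^k(x-y_i)\cdot(x^2+1)^{(d-k)/2}. \tag{5}$$
The exponent is a nonnegative integer, since $k$ and $d$ are odd and $k\le d$. The polynomial is monic of degree $d$, and its real roots are exactly $y_1,\dots,y_k$. So $p_a$ $\varepsilon$-shadows $F_a$ for every $\varepsilon$. For $d=1$ it is $x-y(a)$, and we followed it continuously in Proposition 1. For larger $d$ the map $a\mapsto p_a$ is *not* continuous. Take $d=3$, $D=9$, $T=6$, $\varepsilon=1$ and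
$$F_s(x)=(x+5)\big((x+3)^2-s\big)(x^2+1)^3,\qquad -1\le s\le1 .$$
For $s\le0$ the real parts of the roots are $-5,-3,-3$ and six zeros; for $s>0$ they are $-5$, $-3\pm\sqrt s$ and six zeros. The fifth in order is $0$, so the median is $0$. On $(-1,1)$ we have $(x+3)^2-s>4-1>0$, so $F_s\in K^+$. For $s>0$ we get $p=(x+5)((x+3)^2-s)$, which tends to $(x+5)(x+3)^2$ as $s\to+0$. For $s\le0$ we get $p=(x+5)(x^2+1)$. The coefficient of $x^2$ jumps from $11$ to $5$. Two roots have merged, and the padding factor appears suddenly somewhere else.

It does not help to keep nonreal roots, i.e. to use all roots with real part less than $t(a)$ and pad only the rest. Consider $(x+5)((x+r)^2+4)(x^2+1)^3$ with $|r|\le1$: again the median is $0$, and the polynomial is positive on $(-1,1)$ because $-5$ is its only real root. For $r>0$ the left factor is $(x+5)((x+r)^2+4)$, which tends to $(x+5)(x^2+4)$. At $r=0$ it is only $x+5$, padded to $(x+5)(x^2+1)$. This is again a jump.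

## Mixing polynomials whose signs agree

Since $p_a$ jumps, let us average it: take finitely many points $a_j$ and continuous weights $\rho_j(b)$, and set $q(b)=\sum_j\rho_j(b)p_{a_j}$. The degree and the leading coefficient survive averaging, and continuity is automatic. The danger is that an average of polynomials may have roots far from the roots of all its terms. Two observations remove the danger.

First, let $x_0$ be a real root of $\sum_j\rho_jp_j$, with all $\rho_j>0$. Then either some $p_j(x_0)=0$, or two of the numbers $p_j(x_0)$ have strictly opposite signs. In the example, a root $x_0\ne-5$ of a mixture of $(x+5)((x+3)^2-s)$, $s>0$, and $(x+5)(x^2+1)$ with positive weights satisfies $(x_0+3)^2-s<0$. It lies between the two merging roots, although the two polynomials are far apart.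

Second, a root of $F_b$ near $x_0$ is certified by *signs*: it suffices to have points $e,e'$ at distance $<\varepsilon$ from $x_0$ with $F_b(e)<0<F_b(e')$. So we should let $p_{a_j}$ contribute to $q(b)$ only if $F_b$ reproduces the signs of $p_{a_j}$ on a sufficiently dense finite set of points. A sign disagreement between two contributors at $x_0$ then makes $F_b$ itself change sign near $x_0$.

There remains the region to the right of $t(a_j)$, where $p_{a_j}$ knows nothing about $F_{a_j}$. There $p_{a_j}>0$, so all contributors are positive far to the right. The gap $y_k\le t(a_j)-\varepsilon$ of Lemma 2 makes the different thresholds $t(a_j)$ harmless, provided they differ by less than $\varepsilon$.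

## Proof of Theorem 1

Fix $T,\varepsilon>0$ and odd $d,D$ with $D\le2d+3$, and keep the notation $B$, $U_0$, $K^\pm$. If $K^+=\varnothing$, then $K^-=(K^+)^*=\varnothing$, so $U_0$ alone covers $B$ and (4) holds trivially. So let $K^+\ne\varnothing$; then $K^-\neq\varnothing$. By Lemma 3 we need a continuous map to $B^d_{T'}$, with $T'$ depending only on $d$ and $T$, whose values $\varepsilon$-shadow $F_b$.

**Step 1: signs of $p_a$.** *The purpose is to record what $p_a$ knows about $F_a$.* Let $a\in K^+$, with $y_1<\dots<y_k$ as in Lemma 2 and $p_a$ as in (5). On $(-\infty,t(a))$ both $F_a$ and $p_a$ change sign exactly at $y_1,\dots,y_k$, and both are negative near $-\infty$. Hence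
$$\operatorname{sign}F_a(x)=\operatorname{sign}p_a(x)\quad\text{if }x<t(a)\text{ and }F_a(x)\ne0. \tag{6}$$
Moreover, since $-T\le y_1$, $y_k\le t(a)-\varepsilon$ and $k$ is odd,
$$p_a<0\ \text{ on }(-\infty,-T),\qquad p_a>0\ \text{ on }(y_k,\infty). \tag{7}$$

**Step 2: a finite set of test points.** *The purpose is to encode the sign pattern by finitely many strict inequalities, stable under perturbation.* Put
$$J_0=(-T-1,y_1),\qquad J_i=(y_i,y_{i+1})\ (1\le i<k),\qquad J_k=(y_k,t(a)).$$
These are nonempty intervals, and
$$(-T-1,t(a))=J_0\cup\dots\cup J_k\cup\{y_1,\dots,y_k\}. \tag{8}$$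
On each $J_i$ the sign of $p_a$ is constant, and on consecutive intervals the signs are opposite. The points of $J_i$ that are not roots of $F_a$ are dense in the compact set $\overline{J_i}$. So the open intervals of radius $\varepsilon$ about these points cover $\overline{J_i}$, and finitely many of them suffice. Let $E_a$ be the finite set of all their centers, for $i=0,\dots,k$. Then $F_a\ne0$ on $E_a$, and
$$\text{every point of }\overline{J_i}\text{ is at distance}<\varepsilon\text{ from some point of }E_a\cap J_i. \tag{9}$$
Define
$$W_a=\{b\in\mathbb R^D:\ |t(b)-t(a)|<\varepsilon/2,\ \operatorname{sign}F_b(e)=\operatorname{sign}F_a(e)\ \text{ for all }e\in E_a\}.$$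
This set is open, because finitely many strict inequalities between continuous functions define it, and it contains $a$. By (6),
$$\operatorname{sign}F_b(e)=\operatorname{sign}p_a(e)\ne0\quad\text{for }b\in W_a,\ e\in E_a. \tag{10}$$

**Step 3: the averaged polynomial.** *The purpose is to define a continuous map $q^+$ near $K^+$, while keeping clear of $K^-$.* Let
$$O^+=\{b:\operatorname{dist}(b,K^+)<\operatorname{dist}(b,K^-)\},\qquad O^-=\{b:\operatorname{dist}(b,K^-)<\operatorname{dist}(b,K^+)\}$$
with Euclidean distances. These sets are open and disjoint. They contain $K^+$ and $K^-$ respectively, because $K^\pm$ are closed and disjoint. The isometry $*$ interchanges $K^\pm$, hence it interchanges $O^\pm$.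

By compactness there are finitely many points $a_j\in K^+$ such that the open sets $W_j=W_{a_j}\cap O^+$ cover $K^+$. Put $N^+=\bigcup_jW_j$. Each $W_j$ misses $K^-\ne\varnothing$, so the function $\delta_j(b)=\operatorname{dist}(b,\mathbb R^D\setminus W_j)$ is well defined. It is continuous, and it is positive exactly on $W_j$. On $N^+$ set $\rho_j=\delta_j/\sum_l\delta_l$. These functions are continuous, $\rho_j\ge0$, $\sum_j\rho_j=1$, and $\rho_j(b)>0$ only if $b\in W_j$. Define
$$q^+(b)=\sum_j\rho_j(b)\,p_{a_j},\qquad b\in N^+. \tag{11}$$
This is a monic polynomial of degree $d$ whose coefficients depend continuously on $b$.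

**Step 4: a bound on the roots of $q^+(b)$ independent of $\varepsilon$.** *The purpose is to land in a fixed $B_{T'}^d$, so that $\varepsilon\to0$ can be taken at the end.* The roots of $p_{a_j}$ are real numbers of modulus at most $T$ and possibly $\pm\sqrt{-1}$, so they have modulus at most $R=\max(T,1)$. By Vieta's formulas the coefficient of $x^{d-i}$ in $p_{a_j}$ has modulus at most $\binom diR^i\le(1+R)^d=:M$. The same bound holds for the convex combination $q^+(b)$. Cauchy's bound then says that every root $z$ of $q^+(b)$ satisfies $|z|\le1+M$. Indeed, if $|z|>1$, then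
$$|z|^d\le M(|z|^{d-1}+\dots+1)=M\,\frac{|z|^d-1}{|z|-1}<\frac{M|z|^d}{|z|-1},$$
so $|z|-1<M$. Thus $q^+:N^+\to B^d_{T'}$ is continuous, with
$$T'=1+(1+\max(T,1))^d. \tag{12}$$

**Step 5: $q^+(b)$ $\varepsilon$-shadows $F_b$.** *This is the heart of the proof: averaging has created no false roots.* Let $b\in N^+$, and let $x_0$ be a real root of $q^+(b)$. Call $j$ active if $\rho_j(b)>0$; then $b\in W_{a_j}$. By (7), $q^+(b)<0$ on $(-\infty,-T)$, so $x_0\ge-T$. Since the sum over active $j$ of $\rho_j(b)p_{a_j}(x_0)$ is $0$, one of two cases occurs.

*Case 1: $p_{a_j}(x_0)=0$ for some active $j$.* Then $x_0$ is one of the points $y_i$ belonging to $a_j$. It lies in $\overline{J_{i-1}}$ and in $\overline{J_i}$. By (9) there are $e\in E_{a_j}\cap J_{i-1}$ and $e'\in E_{a_j}\cap J_i$, both at distance $<\varepsilon$ from $x_0$. The signs of $p_{a_j}$ on $J_{i-1}$ and $J_i$ are opposite, so by (10) $F_b(e)$ and $F_b(e')$ have opposite signs. Hence $F_b$ has a root between $e$ and $e'$, at distance $<\varepsilon$ from $x_0$.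

*Case 2: $p_{a_j}(x_0)<0<p_{a_l}(x_0)$ for some active $j,l$.* By (7) for $a_j$, the inequality $p_{a_j}(x_0)<0$ shows that $x_0$ is less than the largest of the points $y_i$ of $a_j$. So $x_0<t(a_j)-\varepsilon$ by Lemma 2. Since $b\in W_{a_j}\cap W_{a_l}$,
$$|t(a_j)-t(a_l)|\le|t(a_j)-t(b)|+|t(b)-t(a_l)|<\varepsilon,$$
hence also $x_0<t(a_l)$. So $x_0$ lies in $[-T,t(a_j))$ and in $[-T,t(a_l))$, and it is a root of neither $p_{a_j}$ nor $p_{a_l}$. By (8) it lies in one of the intervals $J_i$ of $a_j$, on which then $p_{a_j}<0$, and in one of the intervals $J_{i'}$ of $a_l$, on which then $p_{a_l}>0$. By (9) there are $e\in E_{a_j}\cap J_i$ and $e'\in E_{a_l}\cap J_{i'}$ at distance $<\varepsilon$ from $x_0$. By (10), applied to $a_j$ and to $a_l$, $F_b(e)<0<F_b(e')$. Again $F_b$ has a root between $e$ and $e'$, at distance $<\varepsilon$ from $x_0$.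

**Step 6: the mirror image.** *The purpose is to treat $K^-$ without using additional functions.* Put $N^-=(N^+)^*$. This is an open set containing $(K^+)^*=K^-$. Let
$$q^-(b)=\big(q^+(b^*)\big)^*,\qquad b\in N^- .$$
The outer involution acts on polynomials of degree $d$ and preserves $B^d_{T'}$, so $q^-:N^-\to B^d_{T'}$ is continuous. If $x$ is a real root of $q^-(b)$, then $-x$ is a root of $q^+(b^*)$. By Step 5 there is a real root $y$ of $F_{b^*}$ with $|{-x}-y|<\varepsilon$. Then $-y$ is a root of $F_b$ at distance $<\varepsilon$ from $x$. So $q^-(b)$ $\varepsilon$-shadows $F_b$.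

Since $N^+\subset O^+$ and $N^-\subset O^-$, the open sets $N^\pm$ are disjoint. Therefore $q^+$ and $q^-$ together form one continuous map $q:N=N^+\cup N^-\to B^d_{T'}$.

**Step 7: conclusion.** *It remains to count the functions.* The map $q$ satisfies the hypotheses of Lemma 3, which gives (4) with the $T'$ of (12). Since $T'$ does not depend on $\varepsilon$, we may let $\varepsilon\to+0$ with $T$ and $T'$ fixed. The left side tends to $G(D)$ and the right side to $G(d)+1$, so $G(D)\le G(d)+1$. $\blacksquare$

Taking $D=d+2$ gives $G(d+2)\le G(d)+1$ for every odd $d$, which is Conjecture 1.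

If "open" is read as relatively open in $B_T^D$, the same proof works: intersect all the sets constructed in $\mathbb R^D$ with $B_T^D$.

## The exact value of $G(d)$

*Proof of Theorem 2.* **Upper bound.** We show by induction on $m\ge1$ that $G(d)\le m$ for every odd $d\le2^{m+1}-3$. For $m=1$ the only such $d$ is $1$, and $G(1)=1$. For $m\ge2$ put $d'=2^m-3$, an odd positive integer. By induction $G(d')\le m-1$. If $d$ is odd and $d\le2^{m+1}-3=2d'+3$, then Theorem 1 gives $G(d)\le G(d')+1\le m$.

**Lower bound.** By fact (i), $G(d)\ge m$ for $d\in[2^m-1,2^{m+1}-2]$. (Here is how the second half of (i) follows from the first. Starting from $G(1)=1$, the inequality $G(2d+1)\ge G(d)+1$ gives $G(2^m-1)\ge m$ by induction. Further, $G(d+2)\ge G(d)$: the map $F\mapsto F\cdot(x^2+1)$ is continuous from $B_T^d$, indeed from $\mathbb R^d$, to polynomials of degree $d+2$. It does not change the real roots, and it sends $B_T^d$ into $B_{\max(T,1)}^{d+2}$. Pulling back a solution gives $G(d,\varepsilon,T)\le G(d+2,\varepsilon,\max(T,1))$.)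

An odd $d\in[2^m-1,2^{m+1}-2]$ satisfies $d\le2^{m+1}-3$, because $2^{m+1}-2$ is even. So both bounds apply, and $G(d)=m$. Since $2^m\le d+1<2^{m+1}$, this is $\lfloor\log_2(d+1)\rfloor$. $\blacksquare$

## Where $G$ jumps, and the range $D\le 2d+3$

The formula has three immediate consequences.

The difference $G(d+2)-G(d)$ is $0$ or $1$. By Theorem 2 it counts the powers of $2$ in $(d+1,d+3]$, that is, those among the odd number $d+2\ge3$, which is not a power of $2$, and $d+3$. So it equals $1$ exactly when $d+3$ is a power of $2$, i.e. for $d=1,5,13,29,\dots$, and $0$ otherwise. For example, $G(7)=G(9)=G(11)=G(13)=3$ and $G(15)=4$.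

The range $D\le2d+3$ in Theorem 1 cannot be enlarged uniformly. Let $d=2^m-3$ with $m\ge2$. Then $2^{m-1}\le d+1=2^m-2<2^m$, so $G(d)=m-1$. But $2d+5=2^{m+1}-1$, and $G(2d+5)=m+1=G(d)+2$.

Finally, $G(d,\varepsilon,T)$ is an integer that does not decrease as $\varepsilon$ decreases, and it tends to $\lfloor\log_2(d+1)\rfloor$. Hence $G(d,\varepsilon,T)\le\lfloor\log_2(d+1)\rfloor$ for all $\varepsilon,T>0$, with equality for all sufficiently small $\varepsilon$ (depending on $d$ and $T$).
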